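\title{A finite algebra of relations under union and composition with no finite representation}

\begin{abstract}
We construct a finite algebra of binary relations, closed under union and composition, that is not isomorphic to any such algebra of relations on a finite set. The proof exhibits a quasi-identity that fails in this algebra and whose failure, for relations on any set, produces an infinite sequence of distinct points. The counterexample persists when converse, reflexive-transitive closure and the empty, universal and identity relations are added to the signature. In the positive direction, an algebra has a representation on a finite set exactly when it embeds into a finite algebra whose join is that of a distributive lattice and whose composition is associative and distributes over the join.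
\end{abstract}

\section{Introduction}\label{sec:intro}

For binary relations $g,h\subseteq Y\times Y$ on a set $Y$, the composition is
\[
g\circ h=\{(y,y''):\text{there is } y'\in Y \text{ with } (y,y')\in g \text{ and } (y',y'')\in h\}.
\]
A \emph{$(+,;)$-algebra} is a set $B$ with two binary operations, join $+$ and composition $;$. A \emph{representation} of $\mathcal B=(B,+,;)$ on the \emph{base} $Y$ is an injective map $\theta\colon B\to\wp(Y\times Y)$ with
\[
\theta(g+h)=\theta(g)\cup\theta(h),\qquad \theta(g;h)=\theta(g)\circ\theta(h);
\]
that is, an isomorphism of $\mathcal B$ onto a set of relations closed under $\cup$ and $\circ$. The representation is \emph{finite} if $Y$ is finite. The class of algebras that have a representation is denoted by $R(+,;)$. It is known that $R(+,;)$ is not finitely axiomatizable. We answer the following question from \cite{UCL}: \emph{does every finite algebra in $R(+,;)$ have a finite representation?} If so, one says that $(+,;)$ has the \emph{finite representation property for finite algebras}.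

A finite algebra imposes only finitely many conditions, and one would guess that finitely many points suffice to meet them. The guess is correct for each operation alone. For $+$ alone, a representable algebra is a semilattice, ordered by $g\le h\iff g+h=h$, and $g\mapsto\{(h,h):g\not\le h\}$ represents it on its own underlying set, because $g+g'\not\le h$ if and only if $g\not\le h$ or $g'\not\le h$. For $;$ alone, a representable algebra is a semigroup, and the Cayley map $g\mapsto\{(h,h;g):h\in B\}\cup\{(*,g)\}$ represents it on $B\cup\{*\}$. With both operations, the two kinds of demand interact: a pair in $\theta(g;h)$ needs a witness point, a pair in $\theta(g+h)$ must be placed in $\theta(g)$ or in $\theta(h)$, and each placement calls for further witnesses. Nor can one simply shrink an infinite representation along a map $\pi$ from its base to a finite set: taking images of relations under $\pi$ preserves unions, but $\pi(g)\circ\pi(h)$ may be larger than $\pi(g\circ h)$, since identified points create new paths. In general no other method works either.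

\begin{theorem}\label{thm:main}
There is a finite algebra $\mathcal A\in R(+,;)$ all of whose representations have an infinite base. More precisely, the quasi-identity \eqref{eq:Q} of Section~\ref{sec:Q} holds for all binary relations on a finite set and fails in $\mathcal A$. Hence $(+,;)$ does not have the finite representation property for finite algebras.
\end{theorem}

The next theorem locates the obstruction: it is the failure of distributivity in the join order. An element $j$ of a lattice is a \emph{nonzero join-irreducible} if it is not the least element and $j=g+h$ implies $j=g$ or $j=h$.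

\begin{theorem}\label{thm:distr}
\begin{enumerate}
\item[(a)] Let $\mathcal D=(D,+,;)$ be finite, where $+$ is the join of a distributive lattice and $;$ is associative and distributes over $+$ on both sides. If $D$ has $n$ nonzero join-irreducibles, then $\mathcal D$ has a representation on a base of size $n+2$.
\item[(b)] A $(+,;)$-algebra has a finite representation if and only if it embeds into some $\mathcal D$ as in \textup{(a)}.
\end{enumerate}
\end{theorem}

The counterexample also extends to richer signatures. On a base $Y$, interpret $\smile$ as converse, $g^{\smile}=\{(y',y):(y,y')\in g\}$; interpret ${}^*$ as reflexive-transitive closure, $g^*=\bigcup_{n\ge0}g^n$ with $g^0=\mathrm{Id}_Y$; and interpret the constants $0,1,1'$ as $\emptyset$, $Y\times Y$ and the identity relation $\mathrm{Id}_Y$. For a set $\tau$ of these symbols, $R(\tau)$ is the class of $\tau$-algebras isomorphic to a set of relations on some base with the operations and constants of $\tau$ so interpreted.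

\begin{theorem}\label{thm:sign}
Let $\{+,;\}\subseteq\tau\subseteq\{+,;,\smile,{}^*,0,1,1'\}$. Then there is a finite algebra in $R(\tau)$ whose $(+,;)$-reduct has no finite representation. So the finite representation property for finite algebras fails for $\tau$.
\end{theorem}

Taking $\tau=\{+,;,{}^*,0,1'\}$, or this set together with $\smile$, we see that the property fails for finite relational Kleene algebras, with or without converse.

We prove Theorem~\ref{thm:distr} first, since it shows what a counterexample must avoid. Section~\ref{sec:ladder} isolates the mechanism that forces infinitely many points, in a form with three relations that is easy to see but cannot occur in a finite algebra. Section~\ref{sec:A} modifies it to obtain $\mathcal A$, and Sections~\ref{sec:Q} and~\ref{sec:sign} prove Theorems~\ref{thm:main} and~\ref{thm:sign}.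

\medskip\noindent\textbf{Conventions.} We write $gh$ for $g;h$ or $g\circ h$, and $g\le h$ for $g+h=h$; for relations, $\le$ is $\subseteq$, and a representation satisfies $g\le h\iff\theta(g)\subseteq\theta(h)$. Composition of relations is associative and distributes over unions on both sides, so it is monotone in each argument. A \emph{quasi-identity} is a universally quantified implication from finitely many equations to one equation; an inequality $g\le h$ counts as an equation. A quasi-identity \emph{holds for all relations on $Y$} if it holds in $(\wp(Y\times Y),\cup,\circ)$; it then holds in every algebra with a representation on $Y$, since such an algebra is isomorphic to a subalgebra. Throughout, $\mathbb N=\{0,1,2,\dots\}$.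

\section{Distributive joins}\label{sec:distr}

The Cayley map sends each element to a function, so it cannot turn joins into unions. Replace the pair $(j,jg)$ by all pairs $(j,i)$ with $i\le jg$. Then $\theta(g+h)\subseteq\theta(g)\cup\theta(h)$ asks that $i\le jg+jh$ imply $i\le jg$ or $i\le jh$. This suggests keeping only those points $i$ that are \emph{join-prime}: $i\le g+h$ implies $i\le g$ or $i\le h$. Distributivity of the lattice guarantees that enough points remain.

\begin{proof}[Proof of Theorem~\ref{thm:distr}]
(a) Let $\bot$ be the least element of $D$, and let $J$ consist of $\bot$ and the $n$ nonzero join-irreducibles. We use two facts.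

\emph{Each $j\in J$ is join-prime.} For $j=\bot$ there is nothing to prove. If $j$ is join-irreducible and $j\le g+h$, then distributivity gives $j=j\wedge(g+h)=(j\wedge g)+(j\wedge h)$, so $j=j\wedge g$ or $j=j\wedge h$. By induction, if $j$ lies below a join of a nonempty finite set, it lies below one member.

\emph{Each $d\in D$ is the join of the nonempty set $J_d=\{m\in J:m\le d\}$.} The set contains $\bot$. If the claim failed, take a minimal $d$ for which it fails. Then $d\notin J$, so $d=g+h$ with $g,h<d$, and $d=\sum J_g+\sum J_h\le\sum J_d\le d$, a contradiction.

Take the base $J\cup\{*\}$ with $*\notin J$, which has $n+2$ points, and put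
\[
\theta(g)=\{(j,i)\in J\times J:i\le jg\}\ \cup\ \{(*,i):i\in J,\ i\le g\}.
\]
For a point $y$ of the base write $y\cdot g=jg$ if $y=j\in J$ and $y\cdot g=g$ if $y=*$. Thus $(y,i)\in\theta(g)$ if and only if $i\in J$ and $i\le y\cdot g$. Moreover $y\cdot(g+h)=y\cdot g+y\cdot h$ because $;$ distributes over $+$ in its second argument, and $y\cdot(gh)=(y\cdot g)h$ by associativity.

The map $\theta$ is injective, since $g=\sum J_g=\sum\{i:(*,i)\in\theta(g)\}$. It preserves joins: as $i$ is join-prime, $i\le y\cdot g+y\cdot h$ if and only if $i\le y\cdot g$ or $i\le y\cdot h$. For composition, put $d=y\cdot g$. Distributivity in the first argument extends to nonempty finite joins, so $dh=\sum\{mh:m\in J_d\}$. Hence for $i\in J$,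
\begin{align*}
(y,i)\in\theta(gh)&\iff i\le dh\iff i\le mh\ \text{ for some } m\in J \text{ with } m\le d\\
&\iff (y,m)\in\theta(g)\text{ and }(m,i)\in\theta(h)\ \text{ for some } m\in J .
\end{align*}
No pair of $\theta(g)$ ends at $*$, so the last line says $(y,i)\in\theta(g)\circ\theta(h)$.

(b) If $\mathcal B$ embeds into $\mathcal D$, restrict the representation from (a). Conversely, a representation on a finite base $Y$ is an embedding into $(\wp(Y\times Y),\cup,\circ)$, which is finite, has the join of a distributive lattice, and has an associative composition that distributes over unions.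
\end{proof}

\begin{remark}
The point $\bot$ is needed because $\bot h=\bot$ is not assumed. In the chain $\bot<\top$ with the constant product $gh=\top$, the pair $(*,\top)$ lies in $\theta(\bot\bot)$, and its only witness is $m=\bot$.
\end{remark}

\section{Ladders}\label{sec:ladder}

We look for conditions that force an infinite base. The natural infinite object is the strict order of $\mathbb N$, viewed as a relation between two copies $X=\{x_i:i\in\mathbb N\}$ and $W=\{w_i:i\in\mathbb N\}$ of $\mathbb N$, together with a step up in $X$ and a step down in $W$:
\[
a_0=\{(x_i,x_{i+1}):i\in\mathbb N\},\qquad c_0=\{(x_i,w_j):j<i\},\qquad b_0=\{(w_{i+1},w_i):i\in\mathbb N\}.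
\]
The pair $(x_i,w_j)$ lies in $a_0c_0$ if and only if $j\le i$, in $a_0c_0b_0$ if and only if $j+1\le i$, and in $c_0b_0$ if and only if $j+1<i$. So $a_0c_0b_0=c_0$ and $c_0b_0\le c_0$, while $(x_0,w_0)\in a_0c_0\setminus c_0$. These three relations therefore violate the quasi-identity
\begin{equation}\tag{$\mathrm Q_0$}\label{eq:Q0}
c\le acb\le c,\quad cb\le c\quad\Longrightarrow\quad ac\le c .
\end{equation}

Let us see by hand why any violation needs many points. Let $a,b,c$ be relations on $Y$ satisfying the premises, and let $(p_0,q_0)\in ac\setminus c$. There is $p_1$ with $(p_0,p_1)\in a$ and $(p_1,q_0)\in c$, and $p_1\ne p_0$ because $(p_0,q_0)\notin c$. Since $c\le(ac)b$, there is $q_1$ with $(p_1,q_1)\in ac$ and $(q_1,q_0)\in b$. Now $(p_1,q_1)\notin c$, for otherwise the path $p_0,p_1,q_1,q_0$ would put $(p_0,q_0)$ in $acb\le c$. So $(p_1,q_1)$ is again in $ac\setminus c$, and the same step gives $p_2\ne p_1$ with $(p_2,q_1)\in c$. Could the walk return to $p_0$? No: $(p_2,q_0)\in cb\le c$, so $p_2\ne p_0$. The walk continues forever (Figure~\ref{fig:ladder}), and the following lemma shows that it never returns. We state it so that the inequalities $acb\le c$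 and $cb\le c$ are required only on the points of the walk, because that is all we will have later.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,xscale=2.2,yscale=1.7]
\foreach \i in {0,1,2,3} {
  \node (p\i) at (\i,1) {$p_{\i}$};
  \node (q\i) at (\i,0) {$q_{\i}$};
  \draw[->,dashed] (p\i) -- (q\i);
}
\foreach \i/\j in {0/1,1/2,2/3} {
  \draw[->] (p\i) -- node[above] {$a$} (p\j);
  \draw[->] (q\j) -- node[below] {$b$} (q\i);
  \draw[->] (p\j) -- node[above left] {$c$} (q\i);
}
\node at (3.4,1) {$\cdots$};
\node at (3.4,0) {$\cdots$};
\end{tikzpicture}
\caption{A ladder for relations $a,b,c$. Solid arrows are pairs in the relation named on them. Each dashed pair $(p_m,q_m)$ lies in $ac$ and is shown not to lie in $c$, while $(p_i,q_j)\in c$ for all $j<i$; this separates the points $p_i$.}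
\label{fig:ladder}
\end{figure}

\begin{lemma}\label{lem:ladder}
Let $a,b,c$ be relations on $Y$, and let $p_m,q_m\in Y$ $(m\in\mathbb N)$ form a \emph{ladder}:
\begin{equation}\label{eq:ladder}
(p_m,p_{m+1})\in a,\qquad (p_{m+1},q_m)\in c,\qquad (q_{m+1},q_m)\in b\qquad(m\in\mathbb N).
\end{equation}
Suppose that $(p_0,q_0)\notin c$ and that every pair $(p_i,q_j)$ in $acb\cup cb$ lies in $c$. Then $(p_i,q_j)\in c$ if and only if $j<i$. In particular the points $p_0,p_1,p_2,\dots$ are pairwise distinct, and $Y$ is infinite.
\end{lemma}

\begin{proof}
Let $C_i=\{j\in\mathbb N:(p_i,q_j)\in c\}$. First, $C_i$ is an initial segment of $\mathbb N$: if $j\ge1$ and $(p_i,q_j)\in c$, then $(q_j,q_{j-1})\in b$ gives $(p_i,q_{j-1})\in cb$, so $(p_i,q_{j-1})\in c$. Second, $i\notin C_i$, by induction on $i$. The case $i=0$ is a hypothesis. If $(p_{i+1},q_{i+1})\in c$, then $(p_i,p_{i+1})\in a$ and $(q_{i+1},q_i)\in b$ give $(p_i,q_i)\in acb$, so $(p_i,q_i)\in c$, contrary to the induction hypothesis. Third, $i-1\in C_i$ for $i\ge1$, by \eqref{eq:ladder}. Together these give $C_i=\{j:j<i\}$. The set $C_i$ depends only on the point $p_i$, and the sets $C_i$ are pairwise distinct.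
\end{proof}

So \eqref{eq:Q0} holds on finite bases and fails on $X\cup W$. This does not yet answer the question, because the algebra generated by $a_0,b_0,c_0$ is infinite: the powers $a_0^n$ are distinct. The defect is not an accident of the example.

\begin{proposition}\label{prop:Q0}
The quasi-identity \eqref{eq:Q0} holds in every finite algebra in $R(+,;)$.
\end{proposition}

\begin{proof}
Assume $acb=c$ and $cb\le c$. Then $a^ncb^n=c$ for all $n\ge1$, since $a^{n+1}cb^{n+1}=a^n(acb)b^n$. Also $c=a(cb)\le ac$, so $ac\le a^2c\le a^3c\le\cdots$. In a finite algebra this chain has $a^{n+1}c=a^nc$ for some $n\ge1$, and then $ac=a(a^ncb^n)=a^ncb^n=c$.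
\end{proof}

A finite counterexample must therefore fail the premises of \eqref{eq:Q0} as inequalities of the algebra, and yet force them along a ladder in every representation. The join, which \eqref{eq:Q0} uses only through the order, makes this possible: $acb\le c+z$ is a weak statement in the algebra, but it puts every pair of $acb$ that is known to avoid $z$ into $c$.

\section{The algebra $\mathcal A$}\label{sec:A}

We modify $a_0,b_0,c_0$ in three steps.

\emph{Collapsing the powers.} Add a point $\xi$ to $X$ and let $a$ consist of $a_0$ and all pairs into and out of $\xi$. Any two points are then joined by a path through $\xi$, so the powers of $a$ stop at $a^2$. Add a point $\eta$ to $W$ and enlarge $b_0$ to $b$ in the same way. Keep $c=c_0$, so that neither new point occurs in a pair of $c$.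

\emph{Naming the surplus.} Now $acb$ is larger than $c$, but the extra pairs all start at $\xi$ or end at $\eta$. Collect such pairs in a relation $z$.

\emph{Recording positions.} To exclude $z$ along a ladder we must know that the $p_m$ behave like points of $X$ and the $q_m$ like points of $W$. The signature has no names for sets of points, so we add a source $s$ and a target $t$, and encode a set $P$ on the left by the relation $\{s\}\times P$ and a set $Q$ on the right by $Q\times\{t\}$. We need the sets $\{x_0\},X,\{\xi\}$ and $\{w_0\},W,\{\eta\}$.

Formally, let $\hat X=X\cup\{\xi\}$, $\hat W=W\cup\{\eta\}$, let $M=\{s\}\cup\hat X\cup\hat W\cup\{t\}$ be a disjoint union, and define ten relations on $M$: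
\begin{align*}
k&=\{(s,x_0)\},\qquad u=\{s\}\times X,\qquad u'=\{(s,\xi)\},\\
a&=\{(x_i,x_{i+1}):i\in\mathbb N\}\cup(\hat X\times\{\xi\})\cup(\{\xi\}\times\hat X),\\
c&=\{(x_i,w_j):j<i\},\qquad z=(X\times\{\eta\})\cup(\{\xi\}\times\hat W),\\
b&=\{(w_{i+1},w_i):i\in\mathbb N\}\cup(\hat W\times\{\eta\})\cup(\{\eta\}\times\hat W),\\
l&=\{(w_0,t)\},\qquad v=W\times\{t\},\qquad v'=\{(\eta,t)\}.
\end{align*}
Let $\mathcal A$ be the closure of these \emph{generators} under $\cup$ and $\circ$. The inclusion map is a representation on $M$, so $\mathcal A\in R(+,;)$. We call $\{s\},\hat X,\hat W,\{t\}$ the \emph{sorts}. Each generator goes from one sort to one sort: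
\begin{equation}\label{eq:sorts}
\{s\}\xrightarrow{\ k,\,u,\,u'\ }\hat X\xrightarrow{\ c,\,z\ }\hat W\xrightarrow{\ l,\,v,\,v'\ }\{t\},\qquad \hat X\xrightarrow{\ a\ }\hat X,\qquad \hat W\xrightarrow{\ b\ }\hat W .
\end{equation}
The \emph{value} of a word $g_1\cdots g_n$ in relations is the composition $g_1\circ\dots\circ g_n$, and a \emph{factor} of a word is a contiguous subword.

\begin{lemma}\label{lem:finite}
The algebra $\mathcal A$ is finite.
\end{lemma}

\begin{proof}
Finite nonempty unions of values of nonempty words in the generators form a set closed under $\cup$ and, by distributivity, under $\circ$; so this set is $\mathcal A$, and it suffices to show that words have finitely many values. If some letter of a word ends in a sort other than the one in which the next letter starts, the value is $\emptyset$. By \eqref{eq:sorts}, every other word is a factor of a word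
\[
L\,a^i\,m\,b^j\,R,\qquad L\in\{k,u,u'\},\quad m\in\{c,z\},\quad R\in\{l,v,v'\},\quad i,j\in\mathbb N .
\]
For $y,y'\in\hat X$ we have $(y,\xi),(\xi,y')\in a$, so $a^2=\hat X\times\hat X$; and $a^3=(\hat X\times\hat X)\,a=\hat X\times\hat X$, since $\xi$ is an $a$-predecessor of every point of $\hat X$. Thus $a^i=a^2$ for $i\ge2$. With $\eta$ in place of $\xi$, we get $b^j=b^2=\hat W\times\hat W$ for $j\ge2$. So we may take $i,j\le2$, which leaves finitely many words.
\end{proof}

\begin{lemma}\label{lem:facts}
The following hold in $\mathcal A$.
\begin{enumerate}
\item[(1)] $k\le u$ and $l\le v$.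
\item[(2)] $ua\le u+u'$ and $bv\le v+v'$.
\item[(3)] $acb=c+z$ and $cb\le c+z$.
\item[(4)] $kcl=uzv=u'cv=uacv'=\emptyset$.
\item[(5)] $kacl=\{(s,t)\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
For a relation $g$ and a set $P\subseteq M$ let $g[P]=\{y':(y,y')\in g\text{ for some }y\in P\}$ and $g[y]=g[\{y\}]$, so that $(gh)[y]=h[g[y]]$. From the definitions,
\begin{gather*}
a[x_i]=\{x_{i+1},\xi\},\quad a[\xi]=\hat X,\qquad c[x_i]=\{w_j:j<i\},\quad c[\xi]=\emptyset,\\
z[x_i]=\{\eta\},\quad z[\xi]=\hat W,\qquad b[w_0]=\{\eta\},\quad b[w_{j+1}]=\{w_j,\eta\},\quad b[\eta]=\hat W .
\end{gather*}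
Item (1) holds since $x_0\in X$ and $w_0\in W$.

(2) We have $(ua)[s]=a[X]=\hat X\setminus\{x_0\}\subseteq\hat X=(u+u')[s]$. A pair $(y,t)$ lies in $bv$ when $b[y]$ meets $W$, so $bv=(\hat W\setminus\{w_0\})\times\{t\}\subseteq\hat W\times\{t\}=v+v'$.

(3) First, $(ac)[x_i]=c[x_{i+1}]\cup c[\xi]=\{w_j:j\le i\}$ and $(ac)[\xi]=c[\hat X]=W$. Applying $b$,
\begin{align*}
(acb)[x_i]&=b[\{w_0,\dots,w_i\}]=\{w_j:j<i\}\cup\{\eta\}=c[x_i]\cup z[x_i],\\
(acb)[\xi]&=b[W]=\hat W=c[\xi]\cup z[\xi].
\end{align*}
All pairs on both sides start in $\hat X$, so $acb=c+z$. Next, $(cb)[x_0]=(cb)[\xi]=\emptyset$, and $(cb)[x_i]=\{w_j:j<i-1\}\cup\{\eta\}\subseteq c[x_i]\cup z[x_i]$ for $i\ge1$.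

(4) All four products start at $s$. We have $(kc)[s]=c[x_0]=\emptyset$ and $(u'c)[s]=c[\xi]=\emptyset$. Further, $(uz)[s]=z[X]=\{\eta\}$ and $v[\eta]=\emptyset$. Finally, $(uac)[s]=(ac)[X]=W$ and $v'[W]=\emptyset$.

(5) We have $(kac)[s]=(ac)[x_0]=\{w_0\}$ and $l[w_0]=\{t\}$.
\end{proof}

\section{A quasi-identity of finite bases}\label{sec:Q}

One point needs care before we use Lemma~\ref{lem:facts}(4). A representation need not send the element $\emptyset$ of $\mathcal A$ to the empty relation: adding a new point $\infty$ to the base and the pair $(\infty,\infty)$ to every relation turns a representation into another one. So we cannot conclude that a path labeled $u,z,v$ does not exist. We can conclude that its endpoints form a pair in the relation $e$ that represents $\emptyset$. This is enough, because all paths in the argument run between two fixed points $p,r$ with $(p,r)\notin e$, playing the parts of $s$ and $t$. We therefore treat $e$ as one more variable and consider the quasi-identity in the eleven variables $k,u,u',a,c,z,b,l,v,v',e$: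
\begin{equation}\tag{Q}\label{eq:Q}
\left.\begin{array}{l}
k\le u,\quad l\le v,\quad ua\le u+u',\quad bv\le v+v',\\[2pt]
c\le acb\le c+z,\quad cb\le c+z,\\[2pt]
kcl\le e,\quad uzv\le e,\quad u'cv\le e,\quad uacv'\le e
\end{array}\right\}\ \Longrightarrow\ kacl\le e .
\end{equation}

\begin{proposition}\label{prop:Q}
If relations on a set $Y$ satisfy the premises of \eqref{eq:Q} but not its conclusion, then $Y$ is infinite.
\end{proposition}

\begin{proof}
In this proof the eleven letters denote the given relations on $Y$. Fix $(p,r)\in kacl$ with $(p,r)\notin e$. By the last line of premises, $(p,r)$ lies in none of $kcl$, $uzv$, $u'cv$, $uacv'$. We construct a ladder \eqref{eq:ladder} that satisfies in addition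
\begin{equation}\label{eq:inv}
(p,p_m)\in u,\qquad (p_m,q_m)\in ac,\qquad (q_m,r)\in v\qquad(m\in\mathbb N).
\end{equation}
The middle condition lets the construction continue; the outer two will exclude $z$.

\emph{Start.} Since $(p,r)\in k(ac)l$, there are $p_0,q_0$ with $(p,p_0)\in k$, $(p_0,q_0)\in ac$ and $(q_0,r)\in l$. As $k\le u$ and $l\le v$, condition \eqref{eq:inv} holds for $m=0$.

\emph{Step.} Suppose that \eqref{eq:inv} holds for $m$. Since $(p_m,q_m)\in ac$, there is $p_{m+1}$ with $(p_m,p_{m+1})\in a$ and $(p_{m+1},q_m)\in c$. Then $(p,p_{m+1})\in ua\subseteq u\cup u'$. If $(p,p_{m+1})\in u'$, the path $p,p_{m+1},q_m,r$ puts $(p,r)$ in $u'cv$, which is excluded. So $(p,p_{m+1})\in u$. Since $(p_{m+1},q_m)\in c\subseteq(ac)b$, there is $q_{m+1}$ with $(p_{m+1},q_{m+1})\in ac$ and $(q_{m+1},q_m)\in b$. Then $(q_{m+1},r)\in bv\subseteq v\cup v'$. If $(q_{m+1},r)\in v'$, the path $p,p_{m+1},q_{m+1},r$ puts $(p,r)$ in $u(ac)v'$, which is excluded. So $(q_{m+1},r)\in v$, and \eqref{eq:inv} holds for $m+1$.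

\emph{The hypotheses of Lemma~\ref{lem:ladder}.} If $(p_0,q_0)\in c$, then $(p,r)\in kcl$, which is excluded. If $(p_i,q_j)\in z$ for some $i,j$, then $(p,p_i)\in u$ and $(q_j,r)\in v$ give $(p,r)\in uzv$, which is excluded. Hence a pair $(p_i,q_j)$ in $acb\cup cb\subseteq c\cup z$ lies in $c$. By Lemma~\ref{lem:ladder}, $Y$ is infinite.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:Q}, \eqref{eq:Q} holds for all relations on a finite set. The algebra $\mathcal A\in R(+,;)$ is finite by Lemma~\ref{lem:finite}. Assign to the first ten variables the generators of the same name and to $e$ the element $kcl=\emptyset$ of $\mathcal A$. By Lemma~\ref{lem:facts}(1)--(4) the premises of \eqref{eq:Q} hold, and by Lemma~\ref{lem:facts}(5) the conclusion fails. An algebra with a finite representation satisfies \eqref{eq:Q}, so $\mathcal A$ has none.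
\end{proof}

\begin{remark}
The premises $cb\le c+z$ and $uzv\le e$ are what prevents the ladder from closing up into a cycle. On $Y=\{0,1\}$ let $a=b=\{(0,1),(1,0)\}$, $c=\mathrm{Id}_Y$, $k=\{(0,0)\}$, $u=\{0\}\times Y$, $l=\{(1,1)\}$, $v=Y\times\{1\}$ and $u'=v'=e=\emptyset$. Then $ua=u$, $bv=v$, $acb=c$, $kcl=\emptyset$ and $kacl=\{(0,1)\}\not\le e$. With $z=\emptyset$ every premise holds except $cb\le c+z$; with $z=Y\times Y$ every premise holds except $uzv\le e$.
\end{remark}

\begin{remark}
By Theorems~\ref{thm:main} and~\ref{thm:distr}(b), the algebra $\mathcal A$ embeds into $(\wp(M\times M),\cup,\circ)$ but into no finite algebra as in Theorem~\ref{thm:distr}(a). In particular the order of $\mathcal A$, which is a lattice with $g\wedge h$ the largest element of $\mathcal A$ contained in $g\cap h$, is not distributive. This is visible directly. The words with nonempty value inside $\{s\}\times\hat X$ are $La^i$ with $L\in\{k,u,u'\}$, and their values correspond to the sets $\{x_0\}$, $\{x_1,\xi\}$, $X$, $\hat X\setminus\{x_0\}$, $\{\xi\}$ and $\hat X$. None is contained in $X\setminus\{x_0\}$, which corresponds to $ua\cap u$. So $ua\wedge u=\emptyset$ and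
\[
(ua\wedge u)+(ua\wedge u')=u'\ne ua=ua\wedge(u+u').
\]
\end{remark}

Since the obstruction is a quasi-identity, it excludes more than an isomorphism with an algebra on a finite base. The \emph{quasivariety generated} by a class $K$ is the smallest class that contains $K$ and is closed under isomorphic copies, subalgebras, direct products and ultraproducts.

\begin{corollary}\label{cor:qv}
Let $K$ be the class of all $(\cup,\circ)$-algebras of relations on finite bases. The finite algebra $\mathcal A$ is not in the quasivariety generated by $K$, and this quasivariety is strictly smaller than $R(+,;)$.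
\end{corollary}

\begin{proof}
Quasi-identities are preserved by the four constructions. So \eqref{eq:Q} holds throughout the quasivariety generated by $K$, while it fails in $\mathcal A\in R(+,;)$. It remains to see that the quasivariety is contained in $R(+,;)$, that is, that $R(+,;)\supseteq K$ is closed under the four constructions. Isomorphic copies and subalgebras inherit representations. Let $\theta_i$ represent $\mathcal B_i$ on $Y_i$. Making the bases disjoint, the map $(g_i)_i\mapsto\bigcup_i\theta_i(g_i)$ represents $\prod_i\mathcal B_i$ on $\bigcup_iY_i$, since every path stays in one $Y_i$. For ultraproducts, we may assume each $Y_i\neq\emptyset$ by adding an unused point. View $\theta_i$ as a two-sorted structure with sorts $B_i$ and $Y_i$, the operations of $\mathcal B_i$, and the ternary relation $(y,y')\in\theta_i(g)$. Injectivity and the preservation of $+$ and $;$ are three first-order sentences about this structure. By \L o\'s's theorem, a sentence true in all factors is true in an ultraproduct, so the ultraproduct of the two-sorted structures is a representation of the ultraproduct of the $\mathcal B_i$.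
\end{proof}

\section{Richer signatures}\label{sec:sign}

To prove Theorem~\ref{thm:sign} it suffices to close the generators of $\mathcal A$ under all the new operations and show that the result is still finite. The difficulty is converse: a word may now run back and forth between $\hat X$ and $\hat W$, as in $cbc^{\smile}ac\cdots$, so sorts no longer reduce the count to powers of $a$ and $b$. The remedy is that each such turn is a \emph{rectangle}, a relation of the form $P\times Q$, and a rectangle forgets how it was entered. Indeed, for relations $g,h$ on $M$,
\begin{equation}\label{eq:rect}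
g\,(P\times Q)\,h=g^{\smile}[P]\times h[Q],
\end{equation}
because $(y,y'')$ lies in the left side if and only if $y$ has a $g$-successor in $P$ and $y''$ has an $h$-predecessor in $Q$. The generator $z$ is not a rectangle, but it is the union of the rectangles $z_1=X\times\{\eta\}$ and $z_2=\{\xi\}\times\hat W$. Let $\Sigma$ be the alphabet consisting of $k,u,u',l,v,v',z_1,z_2,a,b,c$, their converses, and $M\times M$. The empty word $\varepsilon$ has value $\mathrm{Id}_M$, and $g^{\pm}$ stands for either of $g$, $g^{\smile}$, chosen independently at each occurrence.

\begin{lemma}\label{lem:words}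
Words over $\Sigma$ have finitely many values.
\end{lemma}

\begin{proof}
Let $F$ be the finite set consisting of
\begin{itemize}
\item the one-letter words $k^\pm,u^\pm,(u')^\pm,l^\pm,v^\pm,(v')^\pm,z_1^\pm,z_2^\pm$ and $M\times M$;
\item the words $a^\pm a^\pm$ and $b^\pm b^\pm$;
\item the words $c\beta c^{\smile}$ with $\beta\in\{\varepsilon,b,b^{\smile}\}$ and $c^{\smile}\alpha c$ with $\alpha\in\{\varepsilon,a,a^{\smile}\}$.
\end{itemize}

\emph{Step 1: the value of each word in $F$ is a rectangle.} The one-letter words are rectangles by definition. Both $a$ and $a^{\smile}$ are contained in $\hat X\times\hat X$ and contain $(\hat X\times\{\xi\})\cup(\{\xi\}\times\hat X)$, so $a^\pm a^\pm=\hat X\times\hat X$; with $\eta$ in place of $\xi$, $b^\pm b^\pm=\hat W\times\hat W$. Write $X_{\ge n}=\{x_i:i\ge n\}$. The pair $(x_i,x_m)$ lies in $cc^{\smile}$ if and only if some $j$ has $j<i$ and $j<m$, so $cc^{\smile}=X_{\ge1}\times X_{\ge1}$. A path for $cbc^{\smile}$ uses a pair of $b$ inside $W\times W$, because $\eta$ occurs in no pair of $c$. So it has the form $x_i,w_j,w_{j-1},x_m$ with $1\le j<i$ and $j-1<m$. Such a $j$ exists if and only if $i\ge2$ and $m\ge1$, as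 $j=1$ shows, so $cbc^{\smile}=X_{\ge2}\times X_{\ge1}$. Its converse is $cb^{\smile}c^{\smile}=X_{\ge1}\times X_{\ge2}$. Finally, each $c^{\smile}\alpha c$ is contained in $W\times W$ and contains every $(w_j,w_m)$: for $i>\max(j,m)+1$, the paths $w_j,x_i,w_m$ and $w_j,x_i,x_{i+1},w_m$ and $w_j,x_i,x_{i-1},w_m$ serve for $\alpha=\varepsilon,a,a^{\smile}$.

\emph{Step 2: a word with nonempty value and no factor in $F$ has length at most $3$.} Such a word uses only the letters $a^\pm,b^\pm,c^\pm$, and consecutive letters match in sort: $a^\pm$ goes from $\hat X$ to $\hat X$, $b^\pm$ from $\hat W$ to $\hat W$, $c$ from $\hat X$ to $\hat W$, and $c^{\smile}$ from $\hat W$ to $\hat X$. Hence a factor with no letter $c^\pm$ consists only of letters $a^\pm$ or only of letters $b^\pm$, and so has length at most $1$. Suppose that the word has two letters $c^\pm$, and take two with no such letter between them. If the first is $c$, the factor between them is $\varepsilon$, $b$ or $b^{\smile}$, and the second starts in $\hat W$, so it is $c^{\smile}$; this is a factor $c\beta c^{\smile}\in F$. If the first is $c^{\smile}$, the factor between them is $\varepsilon$, $a$ or $a^{\smile}$,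 and the second is $c$; this is a factor $c^{\smile}\alpha c\in F$. Both are impossible. So there is at most one letter $c^\pm$, with at most one letter on each side of it, and if there is none the length is at most $1$.

\emph{Step 3: words with a factor in $F$.} Let $\gamma$ be such a word, with nonempty value. The shortest prefix of $\gamma$ with a factor in $F$ ends with that factor; write it as $\gamma_1f$ with $f\in F$ of value $P\times Q$. The shortest suffix with a factor in $F$ begins with that factor; write it as $f'\gamma_2$ with $f'\in F$ of value $P'\times Q'$. By minimality, $\gamma_1$ and $\gamma_2$ have no factor in $F$, and their values $g_1,g_2$ are nonempty because the value of $\gamma$ is. By Step~2 they have length at most $3$. Applying \eqref{eq:rect} to $\gamma=\gamma_1f\cdots$ shows that the value of $\gamma$ is a rectangle with first side $g_1^{\smile}[P]$. Applying it to $\gamma=\cdots f'\gamma_2$ shows that the value is a rectangle with second side $g_2[Q']$. The sides of a nonempty rectangle are its domain and range, so the value is $g_1^{\smile}[P]\times g_2[Q']$. It is determined by $(\gamma_1,f,f',\gamma_2)$, and there are finitely many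 such tuples.

Every value is thus $\emptyset$, the value of a word of length at most $3$, or one of the finitely many rectangles of Step~3.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sign}]
Let $S$ be the set of all finite unions, including the empty union $\emptyset$, of values of words, including $\varepsilon$, in the ten generators of $\mathcal A$, their converses and $M\times M$. Then $S$ contains $\emptyset$, $\mathrm{Id}_M$, $M\times M$ and every element of $\mathcal A$. It is closed under $\cup$, under $\circ$ by distributivity, and under $\smile$ because converse commutes with unions and $(g_1\cdots g_n)^{\smile}=g_n^{\smile}\cdots g_1^{\smile}$.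

Substituting $z=z_1\cup z_2$ and $z^{\smile}=z_1^{\smile}\cup z_2^{\smile}$ and distributing, we see that every element of $S$ is a union of values of words over $\Sigma$. By Lemma~\ref{lem:words}, $S$ is finite. For $g\in S$ the partial unions $\bigcup_{n\le N}g^n$ lie in $S$ and increase with $N$, so they are eventually constant, and their union $g^*$ lies in $S$.

Thus $S$ with the operations and constants of $\tau$ is a finite algebra in $R(\tau)$, and its $(+,;)$-reduct has $\mathcal A$ as a subalgebra. A finite representation of the reduct would restrict to one of $\mathcal A$, contrary to Theorem~\ref{thm:main}. A representation for $\tau$ is in particular a representation of the $(+,;)$-reduct, so $S$ has no finite representation for $\tau$.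
\end{proof}

\begin{thebibliography}{9}

\bibitem{UCL}
\emph{University College London},
\texttt{https://discovery.ucl.ac.uk/id/eprint/10183636/1/Semrl\_thesis.pdf}.

\end{thebibliography}
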